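# Characters of $p'$-degree that lift Brauer characters, and the splitting $G=Z\times P$

## 1. Two groups at the prime 3

Take the symmetric group $S_3$. Its irreducible complex characters are $1$, the sign character $\mathrm{sgn}$, and a character $\rho$ of degree $2$. Now keep only the elements of order prime to $3$, which are the identity and the three transpositions. On these $\rho$ takes the values $2$ and $0$, and so does $1+\mathrm{sgn}$. So $\rho$, a character of degree prime to $3$, falls apart when we forget the elements of order divisible by $3$. In the cyclic group $C_2\times C_3$ nothing of the kind happens: all irreducible characters are linear, and a linear character cannot fall apart.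

To say this precisely, fix a prime $p$ and a large enough $p$-modular system $(\mathbb K,\mathcal O,F)$ with $F$ algebraically closed. All groups are finite.

**Definition 1.** An element is $p$-regular if its order is prime to $p$. $\mathrm{Irr}(G)$ is the set of irreducible complex characters of $G$, $\mathrm{IBr}(G)$ the set of irreducible $p$-Brauer characters, and $\chi^\circ$ the restriction of a character $\chi$ to the $p$-regular elements. We say that $\chi\in\mathrm{Irr}(G)$ lifts $\varphi\in\mathrm{IBr}(G)$ if $\chi^\circ=\varphi$. For $Z\trianglelefteq G$ and $\lambda\in \mathrm{Irr}(Z)$, $\chi$ lies over $\lambda$ if $\lambda$ is a constituent of $\chi_Z$; $\mathrm{Irr}(G|\lambda)$ is the set of these $\chi$, and $\mathrm{Irr}_{p'}(G|\lambda)$ the subset of those of degree prime to $p$. $O_{p'}(G)$ and $O_p(G)$ are the largest normal subgroups of order prime to $p$ and of $p$-power order. $G$ is $p$-solvable if every composition factor is a $p$-group or a $p'$-group.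

In $S_3$ with $p=3$, the characters $1$ and $\mathrm{sgn}$ lift irreducible Brauer characters and $\rho$ does not. Here $O_{3'}(S_3)=1$.

The second example has a nontrivial central $O_{3'}$. Let $K=Q_8=\langle i,j\rangle$, $k=ij$, act on $V=\mathbb F_3^2$ by $i\mapsto \mathrm{diag}(1,-1)$, $j\mapsto\mathrm{diag}(-1,1)$, so that $k$ acts as $-1$ and the kernel of the action is $Z=\langle i^2\rangle$. Let $G=V\rtimes K$, of order $72$, and $p=3$. A normal $3'$-subgroup meets $V$ trivially, hence centralizes $V$, hence lies in $C_G(V)=V\times Z$; so $O_{3'}(G)=Z$, and it is central. Let $\lambda$ be the nontrivial character of $Z$. Exactly one irreducible character of $K$ lies over $\lambda$: the character $\alpha$ of degree $2$. Since $V$ is a normal $3$-subgroup it lies in the kernel of every irreducible Brauer character, so $\alpha^\circ$ is the only irreducible Brauer character of $G$ over $\lambda$.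

Now list $\mathrm{Irr}(G|\lambda)$ by the character $\mu\in\mathrm{Irr}(V)$ below; $\mathrm{Irr}(V)$ is again $\mathbb F_3^2$ with the same sign action.

* For $\mu=0$ we get $\alpha$ itself, and it lifts $\alpha^\circ$.
* For $\mu=(\pm1,0)$ the stabilizer in $K$ is $\langle i\rangle$, which has two characters $\psi$ over $\lambda$, the faithful ones. Each gives $\chi\in\mathrm{Irr}(G)$ of degree $2$ with $\chi_K=\psi^K=\alpha$. Both lift $\alpha^\circ$. The same happens for $\mu=(0,\pm1)$ and $\langle j\rangle$.
* The four $\mu$ with both coordinates nonzero form one orbit with stabilizer $Z$. They give one $\chi$ of degree $4$ with $\chi_K=\lambda^K=2\alpha$. It does not lift.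

The squares of the degrees add up to $4+4\cdot 4+16=36=|G:Z|$, so the list is complete. All degrees are prime to $3$; five of the six characters lift, and only the last one does not. For $\lambda=1_Z$ the failure comes earlier: $\mu=(1,0)$ and $\psi=1_{\langle i\rangle}$ give a $\chi$ of degree $2$ whose restriction to $K$ contains $1_K$.

If $G=Z\times P$ with $P$ a $p$-group, then every $p'$-degree character over $\lambda$ lifts: such a character is $\lambda\times\nu$ with $\nu\in\mathrm{Irr}(P)$ linear, the $p$-regular elements are those of $Z$, and $(\lambda\times\nu)^\circ=\lambda$ is irreducible. Is this the only way? The question is posed in "Problems On Characters: Solvable Groups", and the answer is yes.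

**Theorem A.** Let $G$ be a finite $p$-solvable group, $P\in\mathrm{Syl}_p(G)$, and assume that $Z=O_{p'}(G)$ is central in $G$. Let $\lambda\in\mathrm{Irr}(Z)$. If $\chi^\circ\in\mathrm{IBr}(G)$ for all $\chi\in\mathrm{Irr}_{p'}(G|\lambda)$, then $G=Z\times P$.

Together with the converse just checked, the hypothesis holds for one $\lambda$ if and only if it holds for all $\lambda$, if and only if $G=Z\times P$.

Centrality of $Z$ cannot be dropped. Let $p=3$ and $G_1=\mathbb F_3\rtimes Q_8$ with $i$ acting trivially and $j$ by $-1$. By the argument above $O_{3'}(G_1)=\langle i\rangle$, which is not central. Let $\theta$ be a faithful character of $\langle i\rangle$. A character of $G_1$ over $\theta$ is either $\alpha$ or comes from some $\mu\ne1$, with stabilizer $\langle i\rangle$ in $Q_8$ and a faithful $\psi$, and then restricts to $\psi^{Q_8}=\alpha$. So all of them lift, but $|G_1|=24\ne12=|\langle i\rangle|\cdot 3$.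

## 2. Conventions and textbook facts

$\mathrm{Irr}_Q(X)$ is the set of $Q$-invariant members of $\mathrm{Irr}(X)$, when $Q$ acts on $X$; and $\mathrm{Irr}_Q(X|\lambda)=\mathrm{Irr}_Q(X)\cap\mathrm{Irr}(X|\lambda)$. If $U_0$ is an elementary abelian $p$-group on which $H$ acts, then $\mathrm{Irr}(U_0)$, written additively, is an $\mathbb F_pH$-module (the dual), and a subgroup of $H$ acts trivially on one if and only if it acts trivially on the other. We write [I] for Isaacs, *Character Theory of Finite Groups*, and [Go] for Gorenstein, *Finite Groups*.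

* (F1) Clifford and Gallagher. If $N\trianglelefteq X$, $\theta\in\mathrm{Irr}(N)$ has stabilizer $I$, then induction is a bijection $\mathrm{Irr}(I|\theta)\to\mathrm{Irr}(X|\theta)$. If $\hat\theta$ extends $\theta$ to $I$, then the members of $\mathrm{Irr}(I|\theta)$ are the $\hat\theta\beta$, $\beta\in\mathrm{Irr}(I/N)$ [I, 6.17].
* (F2) Mackey. If $X=AB$ and $\eta$ is a character of $A$, then $(\eta^X)_B=(\eta_{A\cap B})^B$.
* (F3) If $Z\le Z(X)$ and $\lambda\in\mathrm{Irr}(Z)$, then $\chi_Z=\chi(1)\lambda$ for $\chi\in\mathrm{Irr}(X|\lambda)$, and $\sum_{\chi\in\mathrm{Irr}(X|\lambda)}\chi(1)^2=|X:Z|$.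
* (F4) If $T\trianglelefteq TQ$ with $(|T|,|Q|)=1$, a $Q$-invariant $\psi\in\mathrm{Irr}(T)$ extends to $TQ$ [I, 8.16]. If $N\trianglelefteq X$ and $\theta$ is a constituent of $\chi_N$, $\chi\in\mathrm{Irr}(X)$, then $\chi(1)/\theta(1)$ divides $|X:N|$ [I, 11.29].
* (F5) Brauer characters. For a character $\chi$, $\chi^\circ$ is a nonnegative integral combination of $\mathrm{IBr}$. Products and induced functions of Brauer characters are Brauer characters, and $(\chi^X)^\circ=(\chi^\circ)^X$. For a $p'$-group, $\mathrm{IBr}=\mathrm{Irr}$. A Brauer character that is a multiple of the trivial one on a normal $p'$-subgroup $E$ is a Brauer character of $X/E$. A normal $p$-subgroup $N$ lies in the kernel of every irreducible Brauer character, so $\mathrm{IBr}(X)=\mathrm{IBr}(X/N)$.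
* (F6) Coprime action. If a $p'$-group $K$ acts on an $\mathbb F_p$-module $V$, then $V=[V,K]\oplus C_V(K)$. A $p'$-group acting on a $p$-group $V$ and trivially on $V/\Phi(V)$ acts trivially on $V$ (Burnside). If a $p$-group $Q$ acts on a $p'$-group $K$ and $Z\trianglelefteq K$ is $Q$-invariant, then $C_{K/Z}(Q)=C_K(Q)Z/Z$. A $p$-group acting linearly on a nonzero finite-dimensional space of characteristic $p$ has a nonzero fixed vector.
* (F7) Glauberman correspondence [I, Ch. 13]. Let $Q_0=\langle q\rangle$ of order $p$ act on a $p'$-group $T$. There is a bijection $\mathrm{Irr}_{Q_0}(T)\to\mathrm{Irr}(C_T(q))$, $\psi\mapsto\psi^*$, where $\psi^*$ is the unique constituent of $\psi_{C_T(q)}$ of multiplicity prime to $p$. If $\hat\psi$ extends $\psi$ to $TQ_0$, there is a root of unity $\varepsilon$ with $\hat\psi(cq)=\varepsilon\psi^*(c)$ for all $c\in C_T(q)$. (For the canonical extension $\varepsilon=\pm1$ [I, 13.6]; other extensions differ by a linear character of $Q_0$.)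
* (F8) Glauberman's lemma [I, 13.8, 13.9]. Let a $p$-group $Q$ act on a $p'$-group $K$, and let $K\rtimes Q$ act on a set $\Delta$ with $K$ transitive. Then the $Q$-fixed points in $\Delta$ form one $C_K(Q)$-orbit.
* (F9) Hall–Higman Lemma 1.2.3. If $X$ is $p$-solvable with $O_{p'}(X)=1$, then $C_X(O_p(X))\le O_p(X)$.
* (F10) Thompson [Go, 10.2.1]. A group with a fixed-point-free automorphism of prime order is nilpotent.
* (F11) P. Hall [Go, 5.4.9]. An $r$-group all of whose characteristic abelian subgroups are cyclic is a central product $ER$ with $E=1$ or extraspecial, and $R$ cyclic or ($r=2$) dihedral, generalized quaternion or semidihedral of order $\ge16$.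
* (F12) Levi (Huppert, *Endliche Gruppen I*, III.6.5). In a group in which every element commutes with all its conjugates, $\gamma_3$ has exponent dividing $3$.

An example for (F7): let $p=3$, $T=Q_8$, and let $q$ permute $i,j,k$ cyclically. The invariant characters are $1$ and $\alpha$, and $C_T(q)=Z(Q_8)$. Since $\alpha_{Z(Q_8)}=2\lambda$ and $3\nmid2$, we have $\alpha^*=\lambda$. In $TQ_0\cong SL_2(3)$ the natural $2$-dimensional character extends $\alpha$, and it takes the values $-1$ at $q$ and $1$ at $-q$: so $\varepsilon=-1$.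

## 3. The structure of a group with $O_{p'}(G)$ central

We prove Theorem A by induction on $|G:Z|$. So in Sections 3 to 5, $(G,Z,\lambda)$ satisfies the hypotheses, and Theorem A holds for all triples with a smaller index. Put $V=O_p(G)$. The preimage of $O_{p'}(G/Z)$ in $G$ is a normal $p'$-subgroup, so $O_{p'}(G/Z)=1$. The preimage of $O_p(G/Z)$ is $Z\times S$ with $S$ a normal $p$-subgroup, since $Z$ is central; so $O_p(G/Z)=VZ/Z$. Now (F9) in $G/Z$ gives
$$C_G(V)\le V\times Z.\tag{1}$$

**Step 1: we may assume that $V$ is elementary abelian.** The purpose is to make $\mathrm{Irr}(V)$ an $\mathbb F_p$-module. Suppose $\Phi=\Phi(V)\neq1$. Let $Y/\Phi=O_{p'}(G/\Phi)$, and write $Y=\Phi Y_0$ with a $p'$-group $Y_0$ (Schur–Zassenhaus). $Y$ and $V$ are normal and $\Phi$ is the Sylow $p$-subgroup of $Y$, so $[Y_0,V]\le Y\cap V=\Phi$. By Burnside (F6) $Y_0$ centralizes $V$, and by (1) $Y_0\le Z$. So $O_{p'}(G/\Phi)=Z\Phi/\Phi\cong Z$ is central. Characters of $G/\Phi$ over $\lambda$ inflate to characters of $G$ over $\lambda$, and $\mathrm{IBr}(G)=\mathrm{IBr}(G/\Phi)$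 by (F5); so $G/\Phi$ with $\lambda$ satisfies the hypothesis. The index has dropped, so by induction $G/\Phi=Z\Phi/\Phi\times P/\Phi$. Hence $P\trianglelefteq G$ and $|G|=|Z||P|$, so $G=Z\times P$ and we are done. From now on $\Phi(V)=1$.

**Step 2: a $p'$-group $K$ that measures the distance from $Z\times P$.** Let $K_2/V=O_{p'}(G/V)$ and let $K$ be a complement of $V$ in $K_2$. As $Z$ is a normal $p'$-subgroup of $K_2$, the group $ZK$ is a $p'$-group, so $Z\le K$.

Suppose $K=Z$. Then $K_2=VZ$ and $O_{p'}(G/VZ)=1$. Let $X/VZ=O_p(G/VZ)$. In $X/V$ the central $p'$-subgroup $ZV/V$ has a $p$-group as quotient, so $X/V=ZV/V\times S_1/V$ with $S_1$ a normal $p$-subgroup of $G$. Thus $S_1=V$ and $X=VZ$. The $p$-solvable group $G/VZ$ has trivial $O_p$ and trivial $O_{p'}$, so it is trivial. Hence $G=VZ=Z\times P$.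

So from now on we assume $K\ne Z$, and we look for a contradiction.

**Step 3: a semidirect decomposition.** The purpose is to write characters of $G$ explicitly. Complements of $V$ in $K_2$ are conjugate, so the Frattini argument gives $G=VH$ with $H=N_G(K)$. Put $U_0=[V,K]$; by (F6) $V=U_0\times C_V(K)$. $U_0$ is normalized by the abelian group $V$ and by $H$, so $U_0\trianglelefteq G$. If $v\in V\cap H$, then $[v,K]\le V\cap K=1$; so $V\cap H=C_V(K)$. Hence $G=VH=U_0H$ and $U_0\cap H=1$:
$$G=U_0\rtimes H,\qquad C_K(U_0)=C_K(V)=Z.\tag{2}$$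
The second statement holds because $K$ centralizes $C_V(K)$, and because by (1) $C_K(V)$ consists of $p'$-elements of $V\times Z$. In particular $U_0\neq1$.

The group $O_{p'}(H)$ maps injectively onto a normal $p'$-subgroup of $G/V\cong H/C_V(K)$. So $O_{p'}(H)\le K_2\cap H=K(V\cap H)=K\times C_V(K)$, and therefore $O_{p'}(H)\le K$. As $K\trianglelefteq H$, $O_{p'}(H)=K$. So $O_{p'}(H/K)=1$ and (F9) gives
$$C_{H/K}(O_p(H/K))\le O_p(H/K).\tag{3}$$

Finally let $Q\in\mathrm{Syl}_p(H)$ and $U=\mathrm{Irr}(U_0)$, an $\mathbb F_pH$-module with $C_K(U)=Z$. Note that $Q$ centralizes $Z$. In the example $3^2{:}Q_8$ we have $U_0=V$, $H=K=Q_8$ and $Q=1$.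

## 4. Fixed vectors of $Q$, and why $\lambda=1$ is easy

The degree of a character of $G$ over $\mu\in U$ is divisible by $|H:H_\mu|$, where $H_\mu$ is the stabilizer. For it to be prime to $p$, $H_\mu$ must contain a Sylow $p$-subgroup of $H$; so the relevant $\mu$ are, up to conjugacy, those in $C_U(Q)$. We first note that these see all of the action of $K$.

**Lemma 1.** Let a $p$-group $Q$ act on a $p'$-group $K$ and let $U$ be a finite $\mathbb F_p[K\rtimes Q]$-module. Then $C_K(C_U(Q))=C_K(U)$.

*Proof.* $N=C_K(C_U(Q))$ is $Q$-invariant, so both summands in $U=C_U(N)\oplus[U,N]$ are $Q$-invariant. As $C_U(Q)\le C_U(N)$, the $p$-group $Q$ has no nonzero fixed vector in $[U,N]$. By (F6), $[U,N]=0$. $\square$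

**The case $\lambda=1_Z$.** A natural first approach is to exhibit one forbidden character. For $\lambda=1_Z$ this works, with the notation of Section 3. Let $\mu\in C_U(Q)$ and let $\tilde\mu(uh)=\mu(u)$, a linear character of $U_0H_\mu$, which is the stabilizer of $\mu$ in $G$. Then $\chi=\tilde\mu^G$ is irreducible of degree $|H:H_\mu|$, prime to $p$ since $Q\le H_\mu$, and lies over $1_Z$. By hypothesis $\chi^\circ\in\mathrm{IBr}(G)$. As $U_0$ is in its kernel and $G=U_0H$, $(\chi_H)^\circ$ is irreducible. But by Mackey $\chi_H=(1_{H_\mu})^H$ contains $1_H$. So $\chi(1)=1$ and $H_\mu=H$; in particular $K$ fixes $\mu$. Thus $K$ centralizes $C_U(Q)$, and by Lemma 1 $K=C_K(U)=Z$, a contradiction. (The induction in Step 1 keeps $\lambda$ trivial, so this is a complete proof for $\lambda=1_Z$.)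

For general $\lambda$ the argument stops where it uses $1_H$. There is no distinguished constituent that would force $\chi_H$ to be reducible: in $3^2{:}Q_8$ with $\mu=(1,0)$ we found $T=\langle i\rangle\neq K$ and $\psi^K=\alpha$ irreducible. So a single $\mu$ that is moved by $K$ need not give a contradiction; we have to use all $\mu\in C_U(Q)$ together. There is also a second obstacle: for $\psi\in\mathrm{Irr}(C_K(\mu)|\lambda)$, the stabilizer of $\psi$ in $H_\mu$ is an unknown $p$-solvable group to which $\psi$ need not extend. The next section removes this second obstacle and leaves a clean statement about $K$, $Q$ and $U$.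

## 5. Reduction to irreducibility of induced characters on $K$

**Theorem B.** Let a $p$-group $Q$ act on a $p'$-group $K$, let $Z\le Z(K)$ be centralized by $Q$, let $\lambda\in\mathrm{Irr}(Z)$, and let $U$ be a finite $\mathbb F_p[K\rtimes Q]$-module with $C_K(U)=Z$. Suppose

(∗) for all $\mu\in C_U(Q)$ and all $Q$-invariant $\psi\in\mathrm{Irr}(C_K(\mu)|\lambda)$, $\psi^K$ is irreducible.

Then $K=Z$.

In $3^2{:}Q_8$ (where $Q=1$), (∗) holds for $\mu$ on the axes but not for $\mu=(1,1)$, where $\psi=\lambda$ and $\lambda^K=2\alpha$. An example with $Q\ne1$: $p=3$, $K=Q_8$, $Q=C_3$ permuting $i,j,k$, and $U=\mathbb F_3^3$, with $K/Z$ acting by the diagonal sign matrices of determinant $1$ and $Q$ by permuting coordinates. Here $C_U(Q)$ is spanned by $(1,1,1)$, whose stabilizer in $K$ is $Z$, so again $\psi=\lambda$ violates (∗).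

We now show that (∗) holds for the $K,Q,U,Z,\lambda$ of Section 3. Then Theorem B contradicts $K\ne Z$, and Theorem A follows. Fix $\mu\in C_U(Q)$, let $H_\mu\ge Q$ be its stabilizer in $H$, $T=C_K(\mu)=K\cap H_\mu\trianglelefteq H_\mu$, $\psi\in\mathrm{Irr}_Q(T|\lambda)$, and let $D$ be the stabilizer of $\psi$ in $H_\mu$. Then $TQ\le D$ and $D\cap K=T$.

**Lemma 2.** If $\chi_0\in\mathrm{Irr}_{p'}(D|\psi)$, then $\chi_0^\circ$ is irreducible and $\chi_0^H\in\mathrm{Irr}(H)$.

*Proof.* By Clifford $\chi_1=\chi_0^{H_\mu}\in\mathrm{Irr}(H_\mu)$. With $\tilde\mu(uh)=\mu(u)$ on $U_0H_\mu$ as before, $\tilde\mu\chi_1$ is irreducible and lies over $\mu$, whose stabilizer in $G$ is $U_0H_\mu$. So $\chi=(\tilde\mu\chi_1)^G\in\mathrm{Irr}(G)$. Its degree is $|H:D|\chi_0(1)$, prime to $p$ as $Q\le D$. It lies over $\lambda$, because $\psi$ does, $Z$ is central in $G$, and $\tilde\mu$ is trivial on $Z$. By hypothesis $\varphi=\chi^\circ\in\mathrm{IBr}(G)$. As $U_0\le\ker\varphi$ and $G=U_0H$, $\varphi_H\in\mathrm{IBr}(H)$. By Mackey $\chi_H=\chi_1^H=\chi_0^H$.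 So $(\chi_0^\circ)^H=(\chi_0^H)^\circ=\varphi_H$ is irreducible. A decomposition of $\chi_0^\circ$ or of $\chi_0^H$ would give one of $\varphi_H$; so both are irreducible. $\square$

We want to apply the induction hypothesis to $D$ modulo $T$. For this the character $\psi$ has to be replaced by a linear character of a central $p'$-group, in such a way that the lifting hypothesis survives.

**Lemma 3.** Let $T\trianglelefteq D$, $T$ a $p'$-group, $\psi\in\mathrm{Irr}(T)$ $D$-invariant. There are a group $D^*$ with a central $p'$-subgroup $E$, $D^*/E\cong D/T$, and $\lambda^*\in\mathrm{Irr}(E)$ such that: if $\chi^\circ$ is irreducible for all $\chi\in\mathrm{Irr}_{p'}(D|\psi)$, then $(\chi^*)^\circ$ is irreducible for all $\chi^*\in\mathrm{Irr}_{p'}(D^*|\lambda^*)$.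

*Proof.* First we produce a factor set whose values have order prime to $p$. By [I, 11.2] there is a projective representation $\mathcal P$ of $D$ such that $\mathcal P|_T$ is a representation affording $\psi$ and $\mathcal P(td)=\mathcal P(t)\mathcal P(d)$, $\mathcal P(dt)=\mathcal P(d)\mathcal P(t)$ for $t\in T$, $d\in D$. Its factor set, defined by $\mathcal P(d)\mathcal P(d')=f(d,d')\mathcal P(dd')$, is constant on $T\times T$-cosets. Multiplying $\mathcal P$ by a function that is constant on $T$-cosets and equal to $1$ on $T$ keeps all this, so we may assume that $\det\mathcal P(d)=1$ for $d$ in a transversal of $T$ containing $1$. Let $o$ be the order of $\det\psi$. Then every $\det\mathcal P(dt)=\det\mathcal P(d)\det\mathcal P(t)$ is an $o$-th root of unity. Taking determinants in the definition of $f$, $f(d,d')^{\psi(1)}$ is an $o$-th root of unity. So the values of $f$ are $m$-th roots of unity with $m=o\,\psi(1)$; and $p\nmid m$, since both factors have only prime divisors of $|T|$. Let $E$ be the group of $m$-th roots of unity.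

Now we make the projective representation linear on a larger group. Put $\hat D=D\times E$ as a set, with $(d,\varepsilon)(d',\varepsilon')=(dd',f(d,d')\varepsilon\varepsilon')$. Then $(d,\varepsilon)\mapsto\varepsilon\mathcal P(d)$ is a representation; let $\hat\psi$ be its character. As $f(t,d)=f(d,t)=1$ for $t\in T$, we have $(d,\varepsilon)(t,1)=(dt,\varepsilon)=(dtd^{-1},1)(d,\varepsilon)$. So $T_0=\{(t,1):t\in T\}\cong T$ is a normal subgroup, $1\times E$ is central, $T_0\cap(1\times E)=1$, and $\hat\psi_{T_0}=\psi$. Put $D^*=\hat D/T_0$ and identify $E$ with the image of $1\times E$. It is central and $D^*/E\cong D/T$. Let $\lambda^*(\varepsilon)=\varepsilon^{-1}$.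

Finally we compare characters. Let $\chi^*\in\mathrm{Irr}_{p'}(D^*|\lambda^*)$, viewed as a character of $\hat D$. By Gallagher $\hat\psi\chi^*$ is irreducible. On $1\times E$ the scalars $\varepsilon$ and $\varepsilon^{-1}$ cancel, so $1\times E$ is in its kernel. So it is the inflation of some $\chi\in\mathrm{Irr}(D|\psi)$, of degree $\psi(1)\chi^*(1)$ prime to $p$. Suppose $(\chi^*)^\circ=\beta_1+\beta_2$ with Brauer characters $\beta_i$ of $D^*$. As $(\chi^*)_E=\chi^*(1)\lambda^*$, each $(\beta_i)_E=\beta_i(1)\lambda^*$. Then $\hat\psi^\circ\beta_i$ is a Brauer character of $\hat D$ that is a multiple of the trivial one on the $p'$-group $1\times E$, so a Brauer character of $D$ by (F5), and $\chi^\circ=\hat\psi^\circ\beta_1+\hat\psi^\circ\beta_2$ would be reducible. $\square$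

As an example take $p=3$, $D=Q_8$, $T=Z(Q_8)$ and $\psi=\lambda\neq1$. With the transversal $1,i,j,k$ we get $\mathcal P=1$ on it, $o=m=2$, and $f(i,i)=-1$, since $1=\mathcal P(i)^2=f(i,i)\mathcal P(i^2)=-f(i,i)$. In $D^*$ the square of the image of $(i,1)$ is the image of $(i^2,-1)$, that is, the nontrivial element of $E$; likewise for $j$ and $k$, and $f(i,j)=1$. So $D^*\cong Q_8$ with $E$ as center, as it should be when $T$ is already central.

**Lemma 4.** $D=TQ$.

*Proof.* $D/T\cong DK/K\le H/K$, and $DK/K\ge QK/K\ge O_p(H/K)$ since $QK/K$ is a Sylow $p$-subgroup of $H/K$. The normal subgroups $O_{p'}(DK/K)$ and $O_p(H/K)$ of $DK/K$ have coprime orders, so they commute. By (3) $O_{p'}(DK/K)\le O_p(H/K)$, so it is trivial. Thus $O_{p'}(D/T)=1$.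

Take $D^*,E,\lambda^*$ from Lemma 3. $D^*$ is $p$-solvable and $O_{p'}(D^*)=E$ is central. By Lemmas 2 and 3, $(\chi^*)^\circ$ is irreducible for all $\chi^*\in\mathrm{Irr}_{p'}(D^*|\lambda^*)$. Since $|D^*:E|=|D:T|\le|H:K|<|G:Z|$, induction gives $D^*=E\times P^*$ with a $p$-group $P^*$. So $D/T$ is a $p$-group. As $Q\in\mathrm{Syl}_p(D)$, $D=TQ$. $\square$

**Lemma 5.** $\psi^K$ is irreducible; that is, (∗) holds.

*Proof.* As $(|T|,|Q|)=1$, by (F4) $\psi$ extends to some $\chi_0\in\mathrm{Irr}(TQ)=\mathrm{Irr}(D)$, of $p'$-degree $\psi(1)$. By Lemma 2 $\chi_0^H$ is irreducible, hence so is $\chi_0^{KQ}$, whose degree $|K:T|\psi(1)$ is prime to $p$. Let $\theta$ be a constituent of $(\chi_0^{KQ})_K$. By (F4) $\chi_0^{KQ}(1)/\theta(1)$ divides $|KQ:K|$, a power of $p$, so it is $1$ and $(\chi_0^{KQ})_K=\theta$. By Mackey ($KQ=K\cdot TQ$, $K\cap TQ=T$) this restriction is $\psi^K$. $\square$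

So Theorem A follows from Theorem B. The rest of the notes proves Theorem B. Section 6 treats $Q=1$, where we know (∗) for all $\mu$ and $\psi$. Section 7 descends from $Q$ to smaller groups and arrives at a nilpotent $K$, where a count of orders of stabilizers suffices; Section 8 supplies the count.

## 6. Theorem B for $Q=1$: the group algebra of $\mathrm{Irr}(U)\rtimes K$

Let us see first what degrees give. If $\psi^K$ is irreducible with $\psi$ over $\lambda$, then by (F3) $|K:T|\le\psi^K(1)\le|K:Z|^{1/2}$, so
$$|C_K(\mu):Z|\ge|K:Z|^{1/2}.\tag{4}$$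
If some $\mu$ has $C_K(\mu)=Z$, this forces $K=Z$. But such a $\mu$ need not exist. For example, let $p=3$ and let $D_8$ act on $\mathbb F_3^2$ by signed permutation matrices. The vectors $(\pm1,0),(0,\pm1)$ are fixed by a diagonal matrix of order $2$, and the vectors $(\pm1,\pm1)$ by $\pm$ the coordinate swap. So no vector has trivial stabilizer. We will turn (4) into a contradiction only for $r$-groups. For arbitrary $K$ and $Q=1$ we use instead the full strength of (∗): it determines the character theory over $\lambda$ of a group $\Gamma$ so closely that its group algebra can be compared with that of a subgroup.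

So let $Q=1$.

**Step 1: $\mathrm{Irr}(K|\lambda)$ has one element.** Let $\alpha\in\mathrm{Irr}(K|\lambda)$, $\mu\in U$, $T=C_K(\mu)\ge Z$. Each constituent $\psi$ of $\alpha_T$ lies over $\lambda$, so $\psi^K$ is irreducible by (∗), and it contains $\alpha$; hence $\psi^K=\alpha$. So $\psi$ has multiplicity $[\alpha_T,\psi]=[\alpha,\psi^K]=1$ in $\alpha_T$ and degree $\alpha(1)/|K:T|$. Therefore $\alpha_T$ is a sum of $|K:T|$ distinct constituents, and $[\alpha_T,\alpha_T]=|K:T|$, that is,
$$\sum_{t\in T}|\alpha(t)|^2=|T||K:T|=|K|=\sum_{k\in K}|\alpha(k)|^2 .$$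
So $\alpha$ vanishes off $T=C_K(\mu)$. As $\bigcap_\mu C_K(\mu)=Z$, $\alpha$ vanishes off $Z$. On $Z$ we have $|\alpha|=n:=\alpha(1)$, so $|Z|n^2=|K|$, i.e. $n^2=|K:Z|$. By (F3), $\mathrm{Irr}(K|\lambda)=\{\alpha\}$.

**Step 2: counting the characters of $\Gamma$.** Let $V=\mathrm{Irr}(U)$, written multiplicatively, and $\Gamma=V\rtimes K$. Then $\mathrm{Irr}(V)\cong U$ as $K$-sets, $Z\le Z(\Gamma)$ and $C_\Gamma(V)=V\times Z$. By Clifford and Gallagher each $\chi\in\mathrm{Irr}(\Gamma|\lambda)$ has the form $(\tilde\mu\psi)^\Gamma$ with $\mu\in\mathrm{Irr}(V)$, $T=C_K(\mu)$, $\psi\in\mathrm{Irr}(T|\lambda)$, $\tilde\mu(vt)=\mu(v)$. By Mackey $\chi_K=\psi^K$, which is irreducible by (∗) and lies over $\lambda$, so $\chi_K=\alpha$ and $\chi(1)=n$. From (F3), $\sum_{\chi\in\mathrm{Irr}(\Gamma|\lambda)}\chi(1)^2=|\Gamma:Z|=|V|n^2$, so $|\mathrm{Irr}(\Gamma|\lambda)|=|V|$.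

**Step 3: a commutative algebra of dimension $|V|$.** Let $e=\frac1{|Z|}\sum_{z\in Z}\lambda(z^{-1})z$, reduced to $FZ$; it is a central idempotent of $F\Gamma$. Put $B=F\Gamma e$ and $S=FKe$. As $K$ is a $p'$-group and $\mathrm{Irr}(K|\lambda)=\{\alpha\}$, $S\cong\mathrm{Mat}_n(F)$. It contains the identity $e$ of $B$, so multiplication gives $B=S\otimes A$ with $A=C_B(S)$. As $\dim B=|\Gamma:Z|=|V|n^2$, we get $\dim A=|V|$.

Next, $\dim Z(B)=|\mathrm{Irr}(\Gamma|\lambda)|$. Indeed $e$ lifts to the idempotent $\hat e=\frac1{|Z|}\sum\lambda(z^{-1})z\in\mathcal OZ$. The class sums are bases of $Z(\mathcal O\Gamma)$ and $Z(F\Gamma)$, so $Z(F\Gamma)$ is the reduction of $Z(\mathcal O\Gamma)$, and $Z(B)=Z(F\Gamma)e$ is the reduction of the direct summand $Z(\mathcal O\Gamma)\hat e$. The $\mathcal O$-rank of the latter is $\dim Z(\mathbb K\Gamma)\hat e=|\mathrm{Irr}(\Gamma|\lambda)|$. So by Step 2 $\dim Z(B)=|V|$. Since $Z(B)=Z(S)\otimes Z(A)=Z(A)\subseteq A$, comparing dimensions gives $A=Z(B)$, which is commutative.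

If $K$ acts trivially on $V$, then $K=Z$ and $A=FVe$ has dimension $|V|$. We now show that in any case $A$ embeds in the $K$-fixed points of $FVe$, which is possible only if they are everything.

**Step 4: every nonzero ideal of $A$ contains $\sigma e$, where $\sigma=\sum_{v\in V}v$.** The purpose is to have one element that detects injectivity. Note that $\sigma$ is central in $F\Gamma$. Let $0\neq a\in A=Z(B)$. Then $Ba$ is a nonzero two-sided ideal of $B$. The $p$-group $V$, acting by left multiplication on $Ba$, has a nonzero fixed element by (F6). As $F\Gamma$ is a free left $FV$-module with basis $K$ and the $V$-fixed elements of $FV$ are the multiples of $\sigma$, this element has the form $\sigma c$ with a unique $c\in FK$. From $\sigma c=\sigma ce$ and uniqueness, $0\ne c=ce\in S$. As $S$ is simple, $ScS=S$, and $\sigma$ is central, so $\sigma e\in\sigma ScS=S\sigma cS\subseteq Ba$. Under $B=S\otimes A$ we have $Ba=S\otimes Aa$, so $Ba\cap A=Aa$. And $\sigma e\in Z(B)=A$. So $\sigma e\in Aa$.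

**Step 5: the Brauer homomorphism.** Let $\pi:F\Gamma\to F[VZ]$ be the linear projection that kills the group elements outside $VZ=C_\Gamma(V)$. Restricted to the algebra $(F\Gamma)^V$ of elements fixed under conjugation by $V$, it is an algebra homomorphism. Indeed, let $x=\sum x_gg$ and $y=\sum y_gg$ be in $(F\Gamma)^V$ and let $c\in C_\Gamma(V)$. The coefficient of $c$ in $xy$ is $\sum_gx_gy_{g^{-1}c}$. Conjugation by $V$ permutes the $g$, and it does not change the summand because $c$ is centralized by $V$. Orbits of length $>1$ have length divisible by $p$ and contribute $0$; there remain the $g\in C_\Gamma(V)$, which give the coefficient in $\pi(x)\pi(y)$. For example, for $S_3$ with $p=3$ and $V=A_3$, the sum $s$ of the transpositions has $\pi(s)=0$, and indeed $s^2=3(1+c+c^2)=0$, where $c$ is a $3$-cycle.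

Since $VZ\trianglelefteq\Gamma$ and $e\in FZ$, $\pi$ commutes with conjugation by $K$ and with multiplication by $e$. As $A=Z(F\Gamma)e\subseteq(F\Gamma)^V$ and $F[VZ]e=FVe$, we get $\pi(A)\subseteq(FVe)^K$. Now $\pi(\sigma e)=\sigma e\neq0$, so the ideal $\ker\pi|_A$ of $A$ does not contain $\sigma e$, and by Step 4 it is $0$. Hence
$$|V|=\dim A\le\dim(FVe)^K .$$
The elements $ve$, $v\in V$, form a basis of $FVe$ permuted by $K$, so the right side is the number of $K$-orbits on $V$. So $K$ acts trivially on $V$, hence on $U$, and $K=C_K(U)=Z$. This proves Theorem B for $Q=1$. $\square$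

## 7. Descent along the Glauberman correspondence

For $Q\neq1$, (∗) speaks only of $Q$-fixed $\mu$ and $Q$-invariant $\psi$, and Step 1 of Section 6 already breaks down: a constituent of $\alpha_T$ need not be $Q$-invariant. But there is a natural smaller situation, namely $C_K(Q_0)$ for a central subgroup $Q_0$ of order $p$ in $Q$. To pass (∗) down we need to know that the correspondence (F7) respects irreducible induction.

**Lemma 6.** Let $Q_0=\langle q\rangle$ of order $p$ act on a $p'$-group $K$, $T\le K$ $Q_0$-invariant, $C=C_K(q)$, $\psi\in\mathrm{Irr}_{Q_0}(T)$ with $\psi^K$ irreducible, and $\eta=\psi^*\in\mathrm{Irr}(C_T(q))$. Then $\eta^C$ is irreducible.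

*Proof.* The idea is to compute the values of one induced character at the elements $cq$ in two ways. Let $\hat\psi$ be an extension of $\psi$ to $TQ_0$, with $\hat\psi(cq)=\varepsilon\eta(c)$ for $c\in C_T(q)$ as in (F7). Let $\alpha=\psi^K$. By Mackey $\hat\psi^{KQ_0}$ extends $\alpha$; so $\alpha$ is $Q_0$-invariant and, by (F7) again, $\hat\psi^{KQ_0}(cq)=\varepsilon'\alpha^*(c)$ for $c\in C$, with a root of unity $\varepsilon'$.

On the other hand, each coset $TQ_0g$ in $KQ_0$ contains exactly $|T|$ elements of $K$, so for $c\in C$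
$$\hat\psi^{KQ_0}(cq)=\frac1{|T|}\sum_{k\in K,\ kcqk^{-1}\in TQ_0}\hat\psi(kcqk^{-1}).$$
Let $kcqk^{-1}\in TQ_0$. As $c$ is a $p'$-element commuting with $q$, the $p$-part of $kcqk^{-1}$ is $kqk^{-1}$, and it lies in $TQ_0$. By Sylow's theorem there is $t\in T$ with $tkqk^{-1}t^{-1}\in Q_0\cap Kq=\{q\}$. So $tk\in C$ and $k\in TC$. Write $k=tc'$ with $t\in T$, $c'\in C$; each $k$ arises in $|T\cap C|$ ways. The condition $kcqk^{-1}\in TQ_0$ means $c'cc'^{-1}q\in TQ_0$, that is, $c'cc'^{-1}\in T$, and then $\hat\psi(kcqk^{-1})=\hat\psi(c'cc'^{-1}q)$. So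
$$\hat\psi^{KQ_0}(cq)=\frac1{|C_T(q)|}\sum_{c'\in C,\ c'cc'^{-1}\in T}\hat\psi(c'cc'^{-1}q)=\varepsilon\,\eta^C(c).$$
Thus $\eta^C=\varepsilon^{-1}\varepsilon'\alpha^*$. At $1$ both sides without the factor are positive, so $\varepsilon^{-1}\varepsilon'=1$ and $\eta^C=\alpha^*$ is irreducible. $\square$

Now we prove Theorem B by induction on $|Q|$; $|Q|=1$ is Section 6. Let $|Q|>1$, $Q_0=\langle q\rangle\le Z(Q)$ of order $p$, $C=C_K(Q_0)\ge Z$, and $U_1=C_U(Q_0)$, a module for $C\rtimes(Q/Q_0)$.

**Step 1: $C=Z$.** We check the hypotheses of Theorem B for $(C,Q/Q_0,U_1,Z,\lambda)$. By Lemma 1 for $Q_0$, $C_C(U_1)=C\cap C_K(U)=Z$. Let $\mu\in C_{U_1}(Q/Q_0)=C_U(Q)$ and $T=C_K(\mu)$, which is $Q$-invariant; then $C_C(\mu)=C_T(Q_0)$. Let $\eta\in\mathrm{Irr}(C_T(Q_0)|\lambda)$ be $Q$-invariant, and let $\psi\in\mathrm{Irr}_{Q_0}(T)$ with $\psi^*=\eta$. As $Q$ centralizes $q$ and $\psi^*$ is characterized by its multiplicity, conjugation by $Q$ commutes with $\psi\mapsto\psi^*$; so $\psi$ is $Q$-invariant. As $\eta$ is a constituent of $\psi_{C_T(Q_0)}$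 and $Z\le C_T(Q_0)$ is central in $K$, $\psi$ lies over $\lambda$. By (∗) $\psi^K$ is irreducible, so $\eta^C$ is irreducible by Lemma 6. By induction $C=Z$.

**Step 2: $K$ is nilpotent.** Suppose $K\neq Z$. By (F6) $C_{K/Z}(Q_0)=CZ/Z=1$. So $q$ induces a fixed-point-free automorphism of order $p$ on $X:=K/Z\neq1$. By (F10) $X$ is nilpotent, and since $Z$ is central, so is $K$.

**Step 3: if $p=3$, then $X$ has class at most $2$.** This is needed because the count in Section 8 carries a restriction at $p=3$. Let $q$ act as $\tau$ on the $3'$-group $X$. The map $y\mapsto y^{-1}y^\tau$ is injective, so each $x\in X$ is $y^{-1}y^\tau$ for some $y$, and $xx^\tau x^{\tau^2}=y^{-1}y^{\tau^3}=1$. The same argument with $\tau^2$ gives $xx^{\tau^2}x^\tau=1$. So $x^\tau$ and $x^{\tau^2}$ commute; applying powers of $\tau$, $x$ commutes with $x^\tau$ and with $x^{\tau^2}$.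

In $X\rtimes\langle\tau\rangle$ the coset $\tau X$ has $|X|$ elements, and as $|C_X(\tau)|=1$ they are all $X$-conjugate to $\tau$. So each automorphism $x\mapsto(x^\tau)^g$, $g\in X$, is again fixed-point-free of order $3$, and therefore $x$ commutes with $(x^\tau)^g$. Likewise, with $\tau^2$, $x$ commutes with $(x^{\tau^2})^g$. As $x^{-1}=x^\tau x^{\tau^2}$, $x$ commutes with $(x^{-1})^g$ for all $g$, that is, with all its conjugates. By (F12) $\gamma_3(X)$ has exponent dividing $3$, so $\gamma_3(X)=1$.

**Step 4: the degree bound on one Sylow subgroup.** Let the prime $r$ divide $|K/Z|$, and write $K=R\times R'$ with $R$ the Sylow $r$-subgroup and $R'$ here the Hall $r'$-subgroup. Put $Z_r=Z\cap R$, $\lambda_r=\lambda_{Z_r}$ and $\bar R=R/Z_r\neq1$. As $C_R(U)=R\cap Z=Z_r$, $\bar R$ is faithful on $U$; and $\bar R\cong RZ/Z\le X$ has class at most $2$ if $p=3$.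

Let $\mu\in C_U(Q)$ and $T=C_K(\mu)=T_r\times T_{r'}$ with $T_r=C_R(\mu)$. The character $\lambda^T$ is $Q$-invariant of degree $|T:Z|$, prime to $p$. If no irreducible constituent were $Q$-invariant, they would fall into $Q$-orbits of length divisible by $p$, with constant degree and multiplicity on each, and $p$ would divide the degree. So there is a $Q$-invariant constituent $\psi=\psi_r\times\psi_{r'}$. By (∗) $\psi^K=\psi_r^R\times\psi_{r'}^{R'}$ is irreducible, so $\psi_r^R$ is irreducible; it lies over $\lambda_r$, and $Z_r$ is central in $R$. As in (4), $|R:T_r|\le\psi_r^R(1)\le|R:Z_r|^{1/2}$, hence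
$$|C_{\bar R}(\mu)|=|T_r:Z_r|\ge|\bar R|^{1/2}\qquad\text{for all }\mu\in C_U(Q).\tag{5}$$

In the next section we prove

**Theorem C.** Let $r\neq p$ be primes, $K\neq1$ an $r$-group, $Q$ a $p$-group acting on $K$, and $U$ a finite $\mathbb F_p[K\rtimes Q]$-module on which $K$ is faithful. If $p=3$ and $r=2$, assume that $K$ has class $\le2$. Then there are $\mu,\mu'\in C_U(Q)$ with $C_K(\mu)\cap C_K(\mu')=1$ and $|C_K(\mu)||C_K(\mu')|<|K|$.

Applied to $(\bar R,Q,U)$ it gives $\mu,\mu'\in C_U(Q)$ with $|C_{\bar R}(\mu)||C_{\bar R}(\mu')|<|\bar R|$, against (5). So $K=Z$, and Theorem B is proved once Theorem C is. $\square$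

## 8. Two fixed vectors with small stabilizers

In the $D_8$ example of Section 6 no vector has trivial stabilizer, but $(1,0)$ and $(1,1)$ have stabilizers of order $2$ that meet trivially, and $2\cdot2<8$. Pairs are also the right object for an induction.

**Definition 2.** Let $\Gamma=K\rtimes Q$ and $W=C_U(Q)$. A pair $(\mu,\mu')\in W^2$ is a base pair if $C_K(\mu)\cap C_K(\mu')=1$. It is strict if moreover $C_K(\mu)C_K(\mu')\neq K$; for a base pair this is equivalent to $|C_K(\mu)||C_K(\mu')|<|K|$. A vector is a member if it occurs in a base pair.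

$GL_2(\mathbb F_p)$ permutes the base pairs, because $C_K(\mu)\cap C_K(\mu')$ depends only on the span of $\mu,\mu'$. For a triple $(K/L,Q,Y)$ with $L=C_K(Y)$ the notions refer to the faithful group $K/L$: a base pair $(y,y')$ then means $C_K(y)\cap C_K(y')=L$, and it is strict if and only if $C_K(y)C_K(y')\neq K$. If the acting group is trivial, every pair is a base pair.

For $D_8$ on $\mathbb F_3^2$ with $Q=1$, the pairs $((1,0),(0,1))$ and $((1,1),(1,-1))$ are base pairs. So all eight nonzero vectors are members, in two orbits of length $4$; the vector $0$ is not a member, as no stabilizer is trivial.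

By induction on $\dim U$ we prove, for $K\neq1$ (so $U\ne0$ and $W\neq0$):

(i) there is a strict base pair;

(ii) there are two members in different $K$-orbits.

Statement (i) is Theorem C. Statement (ii) is what lets us give different colors to different blocks in an imprimitive module. It is also where the class hypothesis is felt: the group $SD_{16}=\mathbb F_9^\times\rtimes\mathrm{Gal}(\mathbb F_9/\mathbb F_3)$ of class $3$, acting on $\mathbb F_9$ with $p=3$ and $Q=1$, is transitive on the eight nonzero vectors, with stabilizers of order $2$. So $0$ is not a member and all members lie in one orbit: (ii) fails there. The class hypothesis for $(p,r)=(3,2)$ passes to sections of $K$, so it is available in the induction.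

**(R) If some $\mu\in W$ has $C_K(\mu)=1$, then (i) and (ii) hold.** The pair $(\mu,\mu)$ is strict since $K\ne1$. And $(\mu,0)$ is a base pair, so $\mu\neq0$ and $0$ are members.

### 8.1. Reducible modules

**Case 1: $U$ is not irreducible.** Let $S$ be the $\Gamma$-socle of $U$. First, $K$ is faithful on $S$: if $N=C_K(S)$, then $[U,N]$ is a $\Gamma$-submodule with $C_{[U,N]}(N)=0$, so it contains no irreducible submodule, since such a submodule would lie in $S$ and be centralized by $N$. Hence $[U,N]=0$ and $N=1$.

If $S\neq U$, apply induction to $(K,Q,S)$; since $C_S(Q)\le W$, (i) and (ii) follow.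

If $S=U$, then $U=U_1\oplus U_2$ with nonzero $\Gamma$-submodules. Put $L_i=C_K(U_i)$; then $L_1\cap L_2=1$ and, say, $L_1\neq K$. By induction take a strict base pair $(\mu_1,\mu_1')$ for $(K/L_1,Q,U_1)$ and a base pair $(\mu_2,\mu_2')$ for $(K/L_2,Q,U_2)$ (any pair, if $L_2=K$). As $C_K(\mu_1+\mu_2)=C_K(\mu_1)\cap C_K(\mu_2)$, the pair $(\mu_1+\mu_2,\mu_1'+\mu_2')$ has common stabilizer $L_1\cap L_2=1$, so it is a base pair. It is strict since $C_K(\mu_1+\mu_2)C_K(\mu_1'+\mu_2')\subseteq C_K(\mu_1)C_K(\mu_1')\neq K$. If $\mu_1,\nu_1$ are members in $U_1$ in different $K$-orbits, then in the same way $\mu_1+\mu_2$ and $\nu_1+\mu_2$ are members, and projecting to $U_1$ shows that they are not conjugate.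

### 8.2. Imprimitive modules

**Case 2: $U$ is irreducible and induced from a proper subgroup.** By transitivity of induction we may take the subgroup maximal. Then $U=\bigoplus_{i\in\Omega}U_i$ with $\Gamma$ permuting the $U_i$ and acting primitively on $\Omega$, $|\Omega|>1$. As $K\trianglelefteq\Gamma$, $K$ is trivial or transitive on $\Omega$.

**Case 2A: $K$ is trivial on $\Omega$.** Then $Q$ is transitive. Fix $1\in\Omega$, and let $Q_1=\mathrm{Stab}_Q(1)$, $Y=U_1$, $L=C_K(Y)$. Since $C_K(sY)=sLs^{-1}$ for $s\in Q$, we have $\bigcap_ssLs^{-1}=C_K(U)=1$, so $L\neq K$. The elements of $W$ are the vectors $\mu_y=\sum_{s\in Q/Q_1}sy$ with $y\in C_Y(Q_1)$, because a $Q$-fixed vector is determined by its component in $Y$. As $K$ preserves each block, $C_K(\mu_y)=\bigcap_ssC_K(y)s^{-1}$.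

By induction (i) and (ii) hold for $(K/L,Q_1,Y)$. If $(y,y')$ is a base pair there, then $C_K(\mu_y)\cap C_K(\mu_{y'})=\bigcap_ssLs^{-1}=1$. If it is strict, then $C_K(\mu_y)C_K(\mu_{y'})\subseteq C_K(y)C_K(y')\neq K$. If $y,z$ are non-conjugate members, so are $\mu_y,\mu_z$, because $k\mu_y=\mu_z$ with $k\in K$ implies $ky=z$.

**Case 2B: $K$ is transitive on $\Omega$.** This is the main case, and we take it in several steps.

*The action on $\Omega$.* Let $\bar A\neq1$ be the image of $K$ in $\mathrm{Sym}(\Omega)$. As $\bar A$ is an $r$-group, $Z(\bar A)\neq1$. It is normal in the primitive image of $\Gamma$, so it is transitive; being abelian, it is regular and self-centralizing in $\mathrm{Sym}(\Omega)$. So $\bar A=Z(\bar A)$ is regular. Thus all point stabilizers in $K$ equal the kernel $K_1$ of $K$ on $\Omega$, and $K_1\trianglelefteq\Gamma$. Since $|\Omega|$ is a power of $r$, it is prime to $p$, and $Q$ fixes a point, called $1$. The stabilizer of $1$ in $\Gamma$ is $K_1Q$, a maximal subgroup. Therefore: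
$$\text{a }Q\text{-invariant subgroup }X\text{ of }K\text{ satisfies }XK_1=K_1\text{ or }XK_1=K.\tag{6}$$
Indeed $XK_1Q$ is a subgroup containing $K_1Q$. In the second case $X$ is transitive on $\Omega$.

*Building $Q$-fixed vectors block by block.* Choose representatives $i$ of the $Q$-orbits on $\Omega$, including $1$. There are at least two orbits, since $\{1\}$ is one and $|\Omega|>1$. Put $Q_i=\mathrm{Stab}_Q(i)$ and choose $k_i\in K$ with $k_i1=i$, $k_1=1$. For $i\ne1$, $k_i^{-1}Q_ik_i$ is a $p$-subgroup of $K_1Q$. By Sylow's theorem some element of $K_1Q$, and after changing it by an element of $Q$ some element $x\in K_1$, satisfies $x^{-1}k_i^{-1}Q_ik_ix\le Q$. Replacing $k_i$ by $k_ix$ we may assume $k_i^{-1}Q_ik_i\le Q$. So for $v_i\in C_{U_1}(Q)$ the vector $k_iv_i$ is fixed by $Q_i$, and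
$$\mu=\sum_i\sum_{s\in Q/Q_i}sk_iv_i\in W.$$
Its component in block $j=si$ is $sk_iv_i=sk_is^{-1}v_i=kv_i$ with $k=sk_is^{-1}\in K$ and $k1=j$. So every component of $\mu$ in the blocks of the orbit of $i$ is $K$-conjugate to $v_i$. Let $N_1=C_{K_1}(U_1)$. If all $(v_i,v_i')$ are base pairs for $(K_1/N_1,Q,U_1)$ and $\mu,\mu'$ are the corresponding vectors, then
$$K_1\cap C_K(\mu)\cap C_K(\mu')=1.\tag{7}$$
Indeed an element of this group fixes $kv_i$ and $kv_i'$ for each block, so it lies in $kN_1k^{-1}=C_{K_1}(U_j)$ for all $j$; and $C_{K_1}(U)=1$.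

*Choice of colors.* If $K_1=N_1$, then $K_1$, being normal in $\Gamma$, is trivial on all $U_j$, so $K_1=1$. Take $0\neq v\in C_{U_1}(Q)\subseteq W$. Its stabilizer in $K$ fixes block $1$, so it lies in $K_1=1$, and (R) applies. So let $K_1\neq N_1$. By induction there are for $(K_1/N_1,Q,U_1)$ a strict base pair $(a,a')$ and, by (ii), a base pair $(b,b')$ with $b$ not $K_1$-conjugate to $a$. Strictness gives $a\neq0$, as $C_{K_1}(0)=K_1$. Hence $b$ is not even $K$-conjugate to $a$: an element of $K$ that sends the nonzero vector $a$ of $U_1$ into $U_1$ fixes block $1$, hence lies in $K_1$.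

*Proof of (i).* We color block $1$ differently from all the others, so that nothing in $K$ outside $K_1$ can fix $\mu$. Take $(v_1,v_1')=(a,a')$ and $(v_i,v_i')=(b,b')$ for $i\neq1$. Let $T=C_K(\mu)$ and $T'=C_K(\mu')$; these are $Q$-invariant. If $T\not\le K_1$, then $T$ is transitive on $\Omega$ by (6), so some $t\in T$ moves block $1$ to another block, and comparing components there, $ta=kb$ with $k\in K$, a contradiction. So $T\le K_1$, and $T\cap T'=1$ by (7). If $TT'=K$, then by Dedekind $K_1=T(T'\cap K_1)\subseteq C_{K_1}(a)C_{K_1}(a')\neq K_1$, a contradiction. So $(\mu,\mu')$ is a strict base pair.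

*Proof of (ii).* Now we color all blocks of the first vector alike, and let the second vector break the symmetry. Take $v_i=a$ for all $i$, $v_1'=a'$, and $v_i'=a+a'$ for $i\neq1$, with resulting vectors $\nu,\nu'$. All $(v_i,v_i')$ are base pairs, as $a,a+a'$ have the same span as $a,a'$. Let $X=C_K(\nu)\cap C_K(\nu')$. If $X\not\le K_1$, then $X$ is transitive by (6), so some $t\in X$ moves block $1$ to another block. Its representative is not $1$, as $1$ is fixed by $Q$; so $ta=ka$ and $ta'=k(a+a')$ with the same $k\in K$, $k1=t1$. Then $g=k^{-1}t\in K_1$ satisfies $ga=a$, $ga'=a+a'$, so $g^ma'=ma+a'$ for all $m$. As $a\neq0$, $p$ divides the order of $g$, which is a power of $r$: a contradiction. Hence $X\le K_1$ and $X=1$ by (7). So $\nu$ is a member. All components of $\nu$ are $K$-conjugate to $a$, while the member $\mu$ of (i) has components $K$-conjugate to $b$. So $\mu,\nu$ are members that are not $K$-conjugate.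

For $D_8$ on $\mathbb F_3^2$ the blocks are the two coordinate axes and $K_1$ is the diagonal group, acting on $U_1=\mathbb F_3$ by $\pm1$. With $(a,a')=(1,1)$ and $(b,b')=(0,1)$ the construction gives $\mu=(1,0)$, $\mu'=(1,1)$ and $\nu=(1,1)$, $\nu'=(1,-1)$, the pairs found above.

### 8.3. Primitive modules

**Case 3: $U$ is irreducible and not induced from a proper subgroup.** By Clifford's theorem $U_M$ is homogeneous for all $M\trianglelefteq\Gamma$. Let $M\le K$ be moreover abelian, and $U_M\cong X\oplus\dots\oplus X$ with $X$ irreducible. $M$ is faithful on $X$ since $K$ is faithful on $U$. A faithful irreducible module of an abelian group makes the group cyclic, and for $1\neq m\in M$ the proper submodule $C_X(m)$ is $0$. Hence: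
$$\begin{gathered}\text{an abelian }M\trianglelefteq\Gamma\text{ with }M\le K\text{ is cyclic, and its}\\ \text{nonidentity elements fix no nonzero vector of }U.\end{gathered}\tag{8}$$

**Case 3A: $K$ has class at most $2$.** Here a nonzero fixed vector has trivial stabilizer. Let $0\neq\mu\in W$ and $T=C_K(\mu)$. By (8), $T\cap Z(K)=1$, so $[T,T]\le T\cap Z(K)=1$. Then $TZ(K)$ is abelian; it contains $K'$, so it is normal in $K$; and it is $Q$-invariant. By (8) it is cyclic. In a cyclic $r$-group two subgroups with trivial intersection cannot both be nontrivial; as $Z(K)\neq1$, $T=1$. Apply (R).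

**Case 3B: $K$ has class at least $3$.** We first show that stabilizers have order at most $2$. Characteristic abelian subgroups of $K$ are normal in $\Gamma$, so cyclic by (8). By (F11), $K=ER$ is a central product with $E=1$ or extraspecial; $R$ is not cyclic, since then the class would be at most $2$. So $r=2$ and $R$ is dihedral, generalized quaternion or semidihedral of order $\ge16$. By hypothesis $p\neq3$, so $p\ge5$. As $Z(K)$ is cyclic, it has only one subgroup of order $2$, so $Z(E)=Z(R)$ if $E\neq1$. So $K'=E'R'=R'$, which is cyclic of order $|R|/4\ge4$.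

Let $C_0$ be the cyclic maximal subgroup of $R$. Then $R'=C_0^2$, and elements of $R\setminus C_0$ invert $C_0^2$. (In the semidihedral group with $|C_0|=2^{n-1}$ they act on $C_0$ by $x\mapsto x^{-1+2^{n-2}}$, so $x^2\mapsto x^{-2}$.) As $|R'|\ge4$, inversion is nontrivial, and $H_0:=C_K(K')=EC_0$ has index $2$ in $K$. It is characteristic in $K$; moreover $Z(H_0)=Z(E)C_0=C_0$ and $H_0'=E'\le C_0$.

Let $0\neq\mu\in W$, $T=C_K(\mu)$, $T_0=T\cap H_0$. As $C_0$ is abelian and characteristic in $K$, (8) gives $T_0\cap C_0=1$. So $T_0'\le T_0\cap H_0'=1$, and $T_0C_0$ is abelian. It is normalized by $H_0$ as $H_0'\le C_0$, by $R$ as $[EC_0,R]=[C_0,R]\le C_0$, and by $Q$. So it is normal in $\Gamma$, hence cyclic by (8), and $T_0\cap C_0=1$ with $C_0\ne1$ gives $T_0=1$. Thus $|C_K(\mu)|\le2$ for all $0\neq\mu\in W$.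

If one of these stabilizers is trivial, use (R). Otherwise all have order $2$.

*Proof of (i).* By Lemma 1, $C_K(W)=C_K(U)=1$. So for each $0\neq\mu\in W$ there is $\mu'\in W$ not fixed by $C_K(\mu)$, and $\mu'\ne0$. As $|C_K(\mu)|=2$, $(\mu,\mu')$ is a base pair. It is strict because $2\cdot2<16\le|K|$. So (i) holds, and every nonzero vector of $W$ is a member.

*Proof of (ii).* Suppose that (ii) fails. Then $W\setminus\{0\}$ lies in one $K$-orbit $\Delta$. It is $Q$-invariant, since it contains a $Q$-fixed vector, and its set of $Q$-fixed points is $W\setminus\{0\}$. By (F8) $C_K(Q)$ is transitive on $W\setminus\{0\}$, so with $w=\dim W$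
$$p^w-1=2^m\quad\text{for some }m.$$
If $w>1$ is odd, then $(p^w-1)/(p-1)=1+p+\dots+p^{w-1}>1$ is a sum of $w$ odd numbers, hence odd, and it divides $2^m$: impossible. If $w$ is even, then $p^{w/2}-1$ and $p^{w/2}+1$ are both powers of $2$ and differ by $2$, so they are $2$ and $4$, and $p^{w/2}=3$, impossible as $p\ge5$. So $w=1$, and for $0\ne\mu\in W$ we get $C_K(W)=C_K(\mu)\neq1$, contradicting $C_K(W)=1$. Hence (ii) holds.

This completes the induction for (i) and (ii), and with it the proofs of Theorem C, of Theorem B, and of Theorem A. $\blacksquare$
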